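# A Banach space with the stochastic approximation property and without the approximation property

## 1. Approximation on compact sets and approximation almost everywhere

Suppose that the identity of a Banach space can be approximated by finite-rank operators at almost every point, whichever probability measure we put on the space. Can it then be approximated on compact sets? The answer one would first guess is yes, and that the two properties are the same: up to $\varepsilon$, a Radon measure lives on a compact set, and conversely one hopes to smear a measure over any given compact set.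

Throughout, $\mathbb K\in\{\mathbb R,\mathbb C\}$, $L(X)$ is the space of bounded operators on $X$, $F(X)$ the finite-rank ones, and $[d]=\{1,\dots,d\}$. A Radon probability measure on $X$ is a Borel probability $\mu$ with $\mu(B)=\sup\{\mu(K):K\subset B\text{ compact}\}$ for every Borel set $B$. On a separable Banach space every Borel probability is Radon; so is any Borel probability carried by a closed separable subspace.

**Definition (AP).** $X$ has the approximation property (AP) if for every compact $K\subset X$ there is a sequence in $F(X)$ converging to the identity pointwise on $K$.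

**Definition (stochastic AP).** Given a Radon probability $\mu$ on $X$, the space $X$ has the $\mu$-stochastic AP if there are $T_n\in F(X)$ with $T_nx\to x$ for $\mu$-almost every $x$. It has the stochastic AP (SAP) if this holds for every Radon probability $\mu$ on $X$.

The paper "Stochastic approximation properties", which poses the problem, states the conjecture that AP and SAP coincide. Let us test it.

*Spaces with a Schauder basis.* The partial sum operators converge to $I$ at every point, so both properties hold.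

*Atomic measures.* Let $\mu=\sum_j m_j\delta_{y_j}$ be any discrete probability on any Banach space $X$. Let $T_n$ be a bounded projection onto the finite-dimensional space $\operatorname{span}\{y_1,\dots,y_n\}$. Then $T_ny_j=y_j$ for $n\ge j$, so the $\mu$-stochastic AP holds. Atomic measures say nothing about $X$. In the same way, pointwise convergence on a null sequence together with its limit, $\{y_j\}\cup\{0\}$, says nothing. We shall see in Section 2 that the AP bites on the *convex hulls* of null sequences.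

*Spaces with nontrivial type.* Recall that $X$ has type $p\in[1,2]$ if there is $C$ with $\mathbb E\|\sum\varepsilon_jv_j\|^p\le C^p\sum\|v_j\|^p$ for all finite families $(v_j)$, where the $\varepsilon_j$ are independent uniform signs; the type is nontrivial if $p>1$ is possible. Hilbert space has type $2$. The space $\ell_1$ has no type $p>1$, because $\|\sum_{j\le n}\varepsilon_je_j\|=n$ while the right side would give $Cn^{1/p}$. The source states: if $X$ has nontrivial type, then $X$ has the SAP if and only if it has the AP.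

*One implication in general.* AP always implies SAP. To see this we first record a reduction that will be used several times.

**Lemma 1.** Let $\mu$ be a Radon probability on $X$. If for every $\delta>0$ there is $T\in F(X)$ with $\mu(\|Tx-x\|>\delta)<\delta$, then $X$ has the $\mu$-stochastic AP.

*Proof.* Take $T_n$ for $\delta=2^{-n}$. Since $\sum_n\mu(\|T_nx-x\|>2^{-n})<\infty$, the Borel–Cantelli lemma says that for almost every $x$ we have $\|T_nx-x\|\le2^{-n}$ for all large $n$. $\square$

Now let $X$ have the AP and let $\mu,\delta$ be given. Choose a compact $K$ with $\mu(K)>1-\delta/2$ and $T_n\in F(X)$ with $T_n\to I$ pointwise on $K$. Pointwise convergence implies convergence in measure on $K$, so for some $n$ we have $\mu\{x\in K:\|T_nx-x\|>\delta\}<\delta/2$, hence $\mu(\|T_nx-x\|>\delta)<\delta$. Lemma 1 applies, and AP $\Rightarrow$ SAP.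

So the evidence is in favor of the guess. Nevertheless it is false, and this is the main theorem.

**Theorem 1.** AP implies SAP. There is a separable Banach space $X$ (over $\mathbb R$ or $\mathbb C$) with the SAP and without the AP. Moreover there are random operators $T_k\in F(X)$, each taking finitely many values, subspaces $X_1\subset X_2\subset\cdots$ with dense union, and $\omega_k\to0$ such that $T_k=I$ on $X_k$ and, for every fixed $x\in X$ and $t\ge6$,
$$\mathbb P(\|x-T_kx\|>t\|x\|)\le\omega_k+\frac{66}t .$$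

## 2. Nuclear tensors that annihilate the finite-rank operators

To show that a space fails the AP we exhibit a "trace" that sees the identity but no finite-rank operator.

**Lemma 2.** Let $\lambda_j>0$, $\sum\lambda_j<\infty$, and let $x_j\in X$, $x_j^*\in X^*$ have norm $\le1$. Suppose $\sum_j\lambda_jx_j^*(Tx_j)=0$ for all $T\in F(X)$, but $\sum_j\lambda_jx_j^*(x_j)=1$. Then $X$ fails the AP.

*Proof.* The sequence $(x_j)$ is bounded but need not be null; we first make it null. Put $\sigma_j=(\sum_{i\ge j}\lambda_i)^{-1/2}$ (if there are only finitely many $j$, take $\sigma_j=1$). Then $\sigma_j\to\infty$. With $r_j=\sum_{i\ge j}\lambda_i$ we have $\sigma_j\lambda_j=(r_j-r_{j+1})/\sqrt{r_j}\le2(\sqrt{r_j}-\sqrt{r_{j+1}})$, so $\sum\sigma_j\lambda_j<\infty$. Let $y_j=x_j/\sigma_j\to0$ and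
$$K=\Big\{\sum t_jy_j:\ \sum|t_j|\le1\Big\}=J(B_{\ell_1}),\qquad Jt=\sum t_jy_j .$$
$K$ is compact: the maps $J_nt=\sum_{j\le n}t_jy_j$ are weak*-to-norm continuous on the unit ball $B_{\ell_1}$ of $\ell_1=c_0^*$, and they converge to $J$ uniformly on it since $\|J-J_n\|\le\sup_{j>n}\|y_j\|$. So $J$ is weak*-to-norm continuous on the weak* compact set $B_{\ell_1}$.

Suppose $T_n\in F(X)$ converge to $I$ pointwise on $K$. Then the operators $T_nJ:\ell_1\to X$ converge pointwise, so by Banach–Steinhaus $\sup_n\|T_nJ\|<\infty$, in particular $\sup_{n,j}\|T_ny_j\|<\infty$. This is the point where the convex hull matters. Now $|\lambda_j\sigma_jx_j^*(T_ny_j)|\le\lambda_j\sigma_j\sup_{n,j}\|T_ny_j\|$, which is summable, so by dominated convergence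
$$0=\sum_j\lambda_jx_j^*(T_nx_j)=\sum_j\lambda_j\sigma_jx_j^*(T_ny_j)\ \longrightarrow\ \sum_j\lambda_j\sigma_jx_j^*(y_j)=\sum_j\lambda_jx_j^*(x_j)=1,$$
a contradiction. $\square$

For finite-rank $T=\sum_iu_i^*\otimes w_i$, meaning $Tx=\sum_iu_i^*(x)w_i$, we have
$$\sum_j\lambda_jx_j^*(Tx_j)=\sum_iu_i^*\Big(\sum_j\lambda_jx_j^*(w_i)x_j\Big). \tag{1}$$
So $\sum_j\lambda_jx_j^*(Tx_j)$ vanishes for all $T\in F(X)$ exactly when $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x\in X$.

## 3. Heavy-tailed series: the guess holds up to a logarithm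

To prove that SAP implies AP, a sensible person takes a tensor as in Lemma 2 and looks for a measure $\mu$ such that $\mu$-a.e. convergence $T_nx\to x$ forces $\sum_j\lambda_j\sup_n\|T_nx_j\|<\infty$. Then dominated convergence gives the same contradiction. The natural measure is the law of a random series $\sum\xi_jx_j$. The tails of $\xi_j$ should be such that $\mathbb P(|\xi_j|s>R)$ is proportional to $\lambda_js$, so tails $\lambda_j/s$. This works, with one loss.

**Theorem 2.** Let $X$ have the SAP, let $x_j\in X$, $x_j^*\in X^*$ have norm $\le1$, $\lambda_j\in(0,1)$, $\sum\lambda_j(1+\ln\frac1{\lambda_j})<\infty$. If $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x$, then $\sum_j\lambda_jx_j^*(x_j)=0$.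

*Proof.*

**Step 1: the measure.** Let $\zeta_j$ be independent symmetric real random variables with $\mathbb P(|\zeta_j|>s)=1/s$ for $s\ge1$, and $\xi_j=\lambda_j\zeta_j$. Then
$$\sum_j\mathbb P(|\xi_j|>1)=\sum_j\lambda_j<\infty,\qquad \sum_j\mathbb E|\xi_j|1_{|\xi_j|\le1}=\sum_j\lambda_j\int_1^{1/\lambda_j}s\,\frac{ds}{s^2}=\sum_j\lambda_j\ln\frac1{\lambda_j}<\infty .$$
Hence almost surely only finitely many $|\xi_j|$ exceed $1$ and the others have a finite sum, so $\sum|\xi_j|<\infty$. Thus $x=\sum\xi_jx_j$ converges absolutely a.s. Its law $\mu$ lives on a closed separable subspace, hence is Radon. By the SAP there are $T_n\in F(X)$ with $T_nx\to x$ a.s. Put $N(y)=\sup_n\|T_ny\|\in[0,\infty]$; this is subadditive and absolutely homogeneous, and $N(x)<\infty$ a.s.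

**Step 2: from the sum to its single terms.** We compare $N(\xi_jx_j)$ with $N(x)$ by a reflection. For $t>0$ let $\kappa$ be the first $j$ with $N(\xi_jx_j)>t$, and put $x^{(j)}=\xi_jx_j-\sum_{i\ne j}\xi_ix_i$. Since $2\xi_jx_j=x+x^{(j)}$, on $\{\kappa=j\}$ either $N(x)>t$ or $N(x^{(j)})>t$. The event $\{\kappa=j\}$ depends only on $(|\xi_i|)_i$. By symmetry (flip the signs of all $\xi_i$, $i\ne j$) the pairs $((|\xi_i|)_i,x)$ and $((|\xi_i|)_i,x^{(j)})$ have the same law. Hence $\mathbb P(\kappa=j)\le2\,\mathbb P(\kappa=j,\ N(x)>t)$. Summing over $j$,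
$$\mathbb P\big(\sup_jN(\xi_jx_j)>t\big)\le2\,\mathbb P(N(x)>t)\to0\qquad(t\to\infty).$$

**Step 3: summability.** With $s_j=N(x_j)$ the last line says $\sup_j|\xi_j|s_j<\infty$ a.s. In particular $s_j<\infty$, since $|\xi_j|\ge\lambda_j>0$. Choose $R$ with $\mathbb P(\sup_j|\xi_j|s_j\le R)>0$. The events $\{|\xi_j|s_j>R\}$ are independent, so if their probabilities had an infinite sum, infinitely many would occur a.s. by the second Borel–Cantelli lemma, against the choice of $R$. So
$$\sum_j\min\Big(1,\frac{\lambda_js_j}R\Big)=\sum_j\mathbb P(|\xi_j|s_j>R)<\infty .$$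
Only finitely many minima equal $1$ and each $s_j$ is finite; hence $\sum\lambda_js_j<\infty$.

**Step 4: passing to the limit.** The set of $y$ with $T_ny\to y$ is a linear subspace. It contains $x$ a.s., and also $x^{(j)}$ a.s., which has the same law; so it contains $\xi_jx_j=\frac12(x+x^{(j)})$, and $\xi_j\ne0$. Therefore $T_nx_j\to x_j$ for each $j$. Since $|\lambda_jx_j^*(T_nx_j)|\le\lambda_js_j$, dominated convergence gives $\sum_j\lambda_jx_j^*(T_nx_j)\to\sum_j\lambda_jx_j^*(x_j)$. By (1) and the hypothesis the left sides are all $0$. $\square$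

**Where this stops.** Lemma 2 only offers $\sum\lambda_j<\infty$. Let $\lambda_j=1/(j(\ln j)^2)$, $j\ge3$. Then $\sum\lambda_j<\infty$, but $\lambda_j\ln(1/\lambda_j)\ge1/(j\ln j)$ has an infinite sum, so by the three-series theorem $\sum|\xi_j|=\infty$ a.s. If $x_j=e_j$ in $\ell_1$, then $\sum\xi_jx_j$ does not converge at all: Step 1 breaks down, and there is no measure. Everything after Step 1 is fine.

**Remark (nontrivial type).** If $X$ has type $p>1$, Step 1 only needs $\sum\lambda_j<\infty$. Put $\xi_j'=\xi_j1_{|\xi_j|\le1}$. Conditioning on the absolute values and using type,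
$$\mathbb E\Big\|\sum_{j=m}^n\xi'_jx_j\Big\|^p\le C^p\sum_{j=m}^n\mathbb E|\xi_j'|^p,\qquad \mathbb E|\xi'_j|^p=\lambda_j^p\int_1^{1/\lambda_j}s^{p-2}ds\le\frac{\lambda_j}{p-1}.$$
So $\sum\xi'_jx_j$ converges in $L^p$, and a.s. $\xi_j=\xi_j'$ for all but finitely many $j$. Hence $\sum\xi_jx_j$ converges in probability to some $x$ with values in a separable subspace, $x^{(j)}=2\xi_jx_j-x$ is the limit of the reflected partial sums, and Steps 2–4 go through word for word. This agrees with the known result quoted in Section 1: the logarithm can only matter in spaces without nontrivial type.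

So a counterexample must carry a tensor with $\sum\lambda_j<\infty$ but $\sum\lambda_j\ln\frac1{\lambda_j}=\infty$. We now build one that sits just inside this window.

## 4. Nearly orthogonal rows inside a Walsh matrix

The building block is an orthogonal matrix (up to scaling) split into a thin part $A$ and a fat part $C$, such that the rows of $A$ are nearly orthogonal although there are far more rows than columns.

We use Hoeffding's inequality: if $V_i$ are independent real mean-zero variables with values in intervals of length $l_i$, then $\mathbb P(|\sum V_i|\ge s)\le2\exp(-2s^2/\sum l_i^2)$.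

**Lemma 3.** Let $d\ge10^4$ and let $M$ be the power of $2$ with $d^2\le M<2d^2$. There is an $M\times M$ matrix $(A|C)$ with entries $\pm1$, $A$ of size $M\times d$, $C$ of size $M\times(M-d)$, such that
$$A^TA=MI,\quad C^TC=MI,\quad A^TC=0,\quad AA^T+CC^T=MI,\qquad|(AA^T)(g,h)|\le d^{3/4}\ (g\ne h).$$

*Proof.* Let $M=2^m$ and $H(g,\chi)=(-1)^{\langle g,\chi\rangle}$ for $g,\chi\in\mathbb F_2^m$, so $HH^T=H^TH=MI$. Any choice of $d$ distinct columns of $H$ as $A$, with the rest as $C$, satisfies the first four relations. (For $M=4$ and $A$ made of two columns of $H$, some two rows of $A$ agree up to sign, so $AA^T$ has off-diagonal entries $\pm2=\pm d$. The last relation needs a large $d$ and a good choice of columns.)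

Choose $\chi_1,\dots,\chi_d$ independently and uniformly in $\mathbb F_2^m$. They fail to be distinct with probability at most $\binom d2/M<\frac12$. For $g\ne h$,
$$\sum_tH(g,\chi_t)H(h,\chi_t)=\sum_t(-1)^{\langle g+h,\chi_t\rangle}$$
depends only on $g+h\ne0$ and is a sum of $d$ independent uniform signs. By Hoeffding (intervals of length $2$) it exceeds $d^{3/4}$ in modulus with probability at most $2e^{-\sqrt d/2}$. There are fewer than $2d^2$ nonzero elements $g+h$, so some sum is too large with probability at most $4d^2e^{-\sqrt d/2}$. This is decreasing for $\sqrt d>8$, and at $d=10^4$ it equals $4\cdot10^8e^{-50}<\frac12$. So both failures are avoided with positive probability. $\square$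

## 5. A chain of blocks and a telescoping trace

**The sizes.** Let $d_1=d_2=D\ge10^4$. Let $M_k$ be the power of $2$ with $d_k^2\le M_k<2d_k^2$, and $d_{k+2}=M_k-d_k$. Then $d_{2j-1}=d_{2j}$, and $d_k^{3/2}\le d_k^2-d_k\le d_{k+2}\le2d_k^2\le d_k^3$; so $(d_k)$ is nondecreasing. With $\ell_k=\ln d_k$,
$$\tfrac32\ell_k\le\ell_{k+2}\le3\ell_k,\qquad\ell_k\le\ell_{k+1}\le3\ell_k,\qquad\ell_k\ge(3/2)^{k/2},\qquad\ln\ell_k\ge k/5. \tag{2}$$
For the second chain: $\ell_{k+1}=\ell_k$ if $k$ is odd, and $\ell_{k+1}=\ell_{k+2}\le3\ell_k$ if $k$ is even. The third follows by induction from $\ell_1=\ell_2\ge\frac32$, and the fourth from $\frac12\ln\frac32>\frac15$.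

Let $(A_k|C_k)$ be the matrix of Lemma 3 for $d=d_k$: $A_k$ is $M_k\times d_k$ and $C_k$ is $M_k\times d_{k+2}$. Let $G_k$, $|G_k|=M_k$, index the rows.

**The blocks.** Let $E_k=\mathbb K^{d_k\times d_{k+1}}$ with unit matrices $e^k_{i\beta}$, and consider sequences $x=(x^k)_{k\ge1}\in\prod E_k$. Write $x^k_{\cdot\beta}$ for columns and $x^k_{i\cdot}$ for rows. An index $\beta\in[d_{k+1}]$ labels both a column of $x^k$ (length $d_k$) and a row of $x^{k+1}$ (length $d_{k+2}$). We glue these into one vector of length $M_k=d_k+d_{k+2}$ and apply $(A_k|C_k)$: for a sequence of numbers $\rho_k>0$,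
$$f_k(x)_\beta=\rho_kA_kx^k_{\cdot\beta}+C_kx^{k+1}_{\beta\cdot}\in\mathbb K^{G_k},\qquad\|f_k(x)\|_\infty=\max_{\beta,g}|f_k(x)_\beta(g)|.$$
So neighboring blocks are linked, each block by its columns to the next one and by its rows to the previous one. The relations of Lemma 3 invert the gluing:
$$x^k_{\cdot\beta}=(\rho_kM_k)^{-1}A_k^Tf_k(x)_\beta,\qquad x^{k+1}_{\beta\cdot}=M_k^{-1}C_k^Tf_k(x)_\beta=M_k^{-1}C_k^TC_kx^{k+1}_{\beta\cdot}. \tag{3}$$

Write $F^k_{\beta g}(x)=f_k(x)_\beta(g)$, $n_k=d_kd_{k+1}$, $N_k=d_{k+1}M_k$, and for $\beta\in[d_{k+1}]$, $g\in G_k$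
$$z^k_{\beta g}=\frac1{d_{k+2}}\sum_\gamma C_k(g,\gamma)e^{k+1}_{\beta\gamma}-\frac1{\rho_kd_k}\sum_iA_k(g,i)e^k_{i\beta}. \tag{4}$$
Let $X_{\rm fin}$ be the space of finitely supported sequences.

**Lemma 4.** Let $X$ be a Banach space containing $X_{\rm fin}$ as a dense subspace, with $\|f_k(x)\|_\infty\le\|x\|$ for all $x\in X_{\rm fin}$ and all $k$. Suppose $\|z^k_{\beta g}\|\le c_k$ for all $k,\beta,g$, where $0<c_k\le1$ and $\sum c_k<\infty$. Then the coordinates extend continuously to $X$, the normalized block traces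
$$\tau_k(T)=\frac1{n_k}\sum_{i,\beta}(Te^k_{i\beta})^k_{i\beta}\qquad(T\in L(X))$$
converge to a limit $\tau(T)$, and $\tau(I)=1$, $\tau=0$ on $F(X)$, and
$$\tau(T)=\tau_1(T)+\sum_k\sum_{\beta,g}\frac{c_k}{N_k}F^k_{\beta g}\big(T(z^k_{\beta g}/c_k)\big). \tag{5}$$
In particular $X$ fails the AP. If moreover $\sum_kc_k(1+\ln(N_k/c_k))<\infty$, then $X$ also fails the SAP.

*Proof.*

**Step 1: two expressions for one sum.** The functionals $F^k_{\beta g}$ extend to $X$ with norm $\le1$, and by (3) so do the coordinates (with some norm); (3) persists on $X$. We express both $\tau_k$ and $\tau_{k+1}$ through the functionals $F^k_{\beta g}$. By (3),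
$$(Te^k_{i\beta})^k_{i\beta}=\frac1{\rho_kM_k}\sum_gA_k(g,i)F^k_{\beta g}(Te^k_{i\beta}),\qquad(Te^{k+1}_{\beta\gamma})^{k+1}_{\beta\gamma}=\frac1{M_k}\sum_gC_k(g,\gamma)F^k_{\beta g}(Te^{k+1}_{\beta\gamma}).$$
Averaging the first over $(i,\beta)$ and the second over $(\beta,\gamma)$, and pulling the sums over $i$ and over $\gamma$ inside $F^k_{\beta g}\circ T$,
$$\tau_k(T)=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}\Big(T\frac1{\rho_kd_k}\sum_iA_k(g,i)e^k_{i\beta}\Big),\quad\tau_{k+1}(T)=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}\Big(T\frac1{d_{k+2}}\sum_\gamma C_k(g,\gamma)e^{k+1}_{\beta\gamma}\Big).$$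
Hence
$$\tau_{k+1}(T)-\tau_k(T)=\frac1{N_k}\sum_{\beta,g}F^k_{\beta g}(Tz^k_{\beta g}). \tag{6}$$

**Step 2: the limit.** The right side of (6) is an average of $N_k$ terms of modulus $\le c_k\|T\|$. So $\tau_k(T)$ converges, (5) holds, and $|\tau_k(T)|\le C\|T\|$ with $C$ independent of $k$. Clearly $\tau_k(I)=1$, so $\tau(I)=1$. For $T=u^*\otimes y$ with $y\in X_{\rm fin}$ we have $(Te^k_{i\beta})^k_{i\beta}=u^*(e^k_{i\beta})y^k_{i\beta}=0$ for large $k$, so $\tau(T)=0$. By density of $X_{\rm fin}$ and $|\tau(T)|\le C\|T\|$, $\tau(u^*\otimes y)=0$ for all $u^*\in X^*$, $y\in X$. So $\tau=0$ on $F(X)$.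

**Step 3: failure of AP and SAP.** Formula (5) has the form $\tau(T)=\sum\lambda_jx_j^*(Tx_j)$ with $\|x_j\|,\|x_j^*\|\le1$ and $\sum\lambda_j<\infty$: the terms for each $k$ have coefficient $c_k/N_k<1$, repeated $N_k$ times, and $\tau_1$ is a finite sum of functionals $T\mapsto x^*(Tx)$, each of which can be scaled to vectors of norm $\le1$ and split into equal terms with coefficient in $(0,1)$. Lemma 2 shows that $X$ fails the AP. If $\sum_kc_k(1+\ln(N_k/c_k))<\infty$, then $\sum\lambda_j(1+\ln\frac1{\lambda_j})<\infty$. By (1) and $\tau|_{F(X)}=0$, $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x$, but $\sum_j\lambda_jx_j^*(x_j)=\tau(I)=1$. By Theorem 2, $X$ cannot have the SAP. $\square$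

**The simplest norm is too good.** Take $\rho_k=1$ and let $X$ be the completion of $X_{\rm fin}$ in the norm $\sup_k\|f_k(x)\|_\infty$ (a norm by (3)). The vector $z=z^k_{\beta g}$ has $f_k(z)_\beta=\frac1{d_{k+2}}C_kC_k^T\delta_g-\frac1{d_k}A_kA_k^T\delta_g$, where $\delta_g$ is the unit vector at $g$. At $g$ this is $1-1=0$. At $h\neq g$ we have $C_kC_k^T=-A_kA_k^T$ by Lemma 3, so the modulus is at most $(\frac1{d_{k+2}}+\frac1{d_k})d_k^{3/4}\le2d_k^{-1/4}$. The neighbors $f_{k\pm1}(z)$ have sup norm $\le1/d_k$, because each of their vectors is one column of $C_{k-1}$ or $A_{k+1}$ times $\pm1/d_k$ or $\pm1/d_{k+2}$. So $c_k=2d_k^{-1/4}$ is allowed in Lemma 4, and this space fails the AP. But $N_k\le2d_{k+1}^3$ gives $\ln(N_k/c_k)\le\ln2+3\ell_{k+1}+\frac14\ell_k\le15\ell_k$, and $\sum2e^{-\ell_k/4}(1+15\ell_k)<\infty$ by (2). So it fails the SAP as well.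

The last part of Lemma 4 tells us what to change. Since $\ln N_k$ is comparable to $\ell_k$, we must have $\sum c_k<\infty$ but essentially $\sum c_k\ell_k=\infty$: the vectors $z^k_{\beta g}$ must be *longer*, only a little shorter than in a space where the trace argument breaks down. We aim at $\|z^k_{\beta g}\|=a_k=(\ln\ell_k)^3/\ell_k$.

## 6. The norm with a second family of seminorms

**Parameters.** Put
$$a_k=\frac{(\ln\ell_k)^3}{\ell_k},\quad\theta_k=\frac{\ln(1/a_{k+1})}{\ell_{k+1}},\quad p_k=\frac1{1-\theta_k},\quad\eta_k=p_k-1,\quad L_k=\lfloor1/\eta_k\rfloor,\quad\rho_1=1,\ \rho_{k+1}=a_k .$$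
We take $D\ge10^4$ so large that for all $\ell\ge\ln D$: $\ell\ge e^3$, $(\ln\ell)^3/\ell\le\frac12$, $2e^{-\ell/4}\le1/\ell$, $\ln\ell/\ell\le\frac14$, and $\frac43(\ln\ell)^2/\ell\le\ln2$. Here is what we shall need from these choices.

* *Size of $a_k$:* $(a_k)$ is nonincreasing, $\ell_k^{-1}\le a_k\le\frac12$ and $\sum a_k<\infty$. Indeed $(\ln\ell)^3/\ell$ is nonincreasing for $\ln\ell\ge3$, and $(\ln\ell)^3\le C\ell^{1/2}$ gives $a_k\le C(3/2)^{-k/4}$ by (2).
* *Comparison with $d_k$:* $2d_k^{-1/4}=2e^{-\ell_k/4}\le\ell_k^{-1}\le a_k$, hence $d_k\ge16a_k^{-4}\ge a_k^{-2}$.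
* *The exponent:* $0<\theta_k\le\ln\ell_{k+1}/\ell_{k+1}\le\frac14$, since $2\le1/a_{k+1}\le\ell_{k+1}$. So $1<p_k\le\frac43$, and $\eta_k=\theta_k/(1-\theta_k)\le\frac43\theta_k\le\frac13$.
* *The number of levels:* $1/\eta_k\ge3$, and $\lfloor u\rfloor\ge\frac23u$ for $u\ge2$, so $L_k\ge\frac23\cdot\frac1{\eta_k}\ge\frac1{2\theta_k}\ge\dfrac{\ell_{k+1}}{2\ln\ell_{k+1}}$.
* *Small exponents cost a factor $2$:* $2^{L_k\eta_k}\le2$, and $a_k^{-\eta_k}\le\ell_{k+1}^{\eta_k}\le\exp\big(\frac43(\ln\ell_{k+1})^2/\ell_{k+1}\big)\le2$.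
* *The choice of $p_k$:* $1-1/p_k=\theta_k$, so $d_{k+1}^{-(1-1/p_k)}=e^{-\theta_k\ell_{k+1}}=a_{k+1}$.

**The space.** With these $\rho_k$ in $f_k$, put
$$b^k_\beta(x)=C_kx^{k+1}_{\beta\cdot},\qquad h_k(x)=a_k\Big(\sum_{\beta\in[d_{k+1}]}\|b^k_\beta(x)\|_\infty^{p_k}\Big)^{1/p_k},\qquad\|x\|=\sup_k\max\{\|f_k(x)\|_\infty,h_k(x)\}.$$
Let $\hat X=\{x\in\prod E_k:\|x\|<\infty\}$. By (3) this is a normed space with continuous coordinates. It is complete: if $(x_n)$ is Cauchy, its coordinates converge to those of some $x$; each $f_k$ and $h_k$ depends continuously on finitely many coordinates, so $\|x_n-x\|\le\limsup_m\|x_n-x_m\|$. Let $X$ be the closure of $X_{\rm fin}$ in $\hat X$, and $X_k=\{x:x^j=0\ \forall j>k\}$. The $X_k$ are finite-dimensional and increasing with dense union $X_{\rm fin}$, so $X$ is a separable Banach space.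

What does $h_k$ do? The vector $b_\beta^k(x)$ is the half of $f_k(x)_\beta$ that remains when we cut off the blocks $x^1,\dots,x^k$. The bound $h_k(x)\le1$ allows one $b^k_\beta$ to be as large as $1/a_k$, but, as $p_k$ is close to $1$, not many of them.

## 7. The new space still fails the AP

**Lemma 5.** In $X$, $\|z^k_{\beta g}\|=a_k$ for all $k$, $\beta\in[d_{k+1}]$, $g\in G_k$.

*Proof.* Write $z=z^k_{\beta g}$. It has only two nonzero blocks: $z^{k+1}$ has the single nonzero row $z^{k+1}_{\beta\cdot}=d_{k+2}^{-1}C_k(g,\cdot)$, and $z^k$ has the single nonzero column $z^k_{\cdot\beta}=-(\rho_kd_k)^{-1}A_k(g,\cdot)$. Since $f_j$ involves blocks $j,j+1$ and $h_j$ involves block $j+1$, only $f_{k-1},f_k,f_{k+1},h_{k-1},h_k$ can be nonzero at $z$ (those with index $k-1$ only if $k\ge2$).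

* $f_k(z)_\beta=\frac1{d_{k+2}}C_kC_k^T\delta_g-\frac1{d_k}A_kA_k^T\delta_g$, and $f_k(z)_{\beta'}=0$ for $\beta'\ne\beta$. The factor $\rho_k$ has canceled, so the computation of Section 5 gives $\|f_k(z)\|_\infty\le2d_k^{-1/4}\le a_k$, and $f_k(z)_\beta(g)=0$.
* $f_{k+1}(z)_\gamma=\rho_{k+1}d_{k+2}^{-1}C_k(g,\gamma)A_{k+1}e_\beta$ has sup norm $\rho_{k+1}/d_{k+2}=a_k/d_{k+2}\le a_k$.
* ($k\ge2$) $f_{k-1}(z)_i=-(\rho_kd_k)^{-1}A_k(g,i)C_{k-1}e_\beta$ has sup norm $1/(a_{k-1}d_k)\le1/(a_kd_k)\le a_k$, by monotonicity and $d_k\ge a_k^{-2}$.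
* $h_k(z)=a_k\|C_kC_k^T\delta_g\|_\infty/d_{k+2}=a_k$: the diagonal entry of $C_kC_k^T$ is $d_{k+2}$, and the others have modulus $\le d_k^{3/4}\le d_{k+2}$.
* ($k\ge2$) All $d_k$ rows of $z^k$ contribute $\|C_{k-1}z^k_{i\cdot}\|_\infty=(\rho_kd_k)^{-1}$ to $h_{k-1}$. Since $\rho_k=a_{k-1}$, $h_{k-1}(z)=a_{k-1}d_k^{1/p_{k-1}}/(\rho_kd_k)=d_k^{-(1-1/p_{k-1})}=a_k$. This is what $p_{k-1}$ was chosen for. $\square$

By Lemma 4 with $c_k=a_k$, **$X$ fails the AP**, and (5) reads
$$\tau(T)=\tau_1(T)+\sum_k\sum_{\beta,g}\frac{a_k}{N_k}F^k_{\beta g}\big(T(z^k_{\beta g}/a_k)\big),\qquad\tau(I)=1,\quad\tau|_{F(X)}=0. \tag{7}$$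

## 8. Truncations blow up; random cuts do not

To show the SAP we need finite-rank operators. The first candidates are the truncations $P_kx=(x^1,\dots,x^k,0,0,\dots)$. They fail. Take $z=z^k_{\beta g}$. Then $f_k((I-P_k)z)_\beta=C_kC_k^T\delta_g/d_{k+2}$ has the value $1$ at $g$: the cut destroys the cancellation $1-1=0$. As $\|z\|=a_k$, we get $\|I-P_k\|\ge1/a_k\to\infty$, and by Banach–Steinhaus $P_k$ does not converge to $I$ pointwise.

The way out is to decide at random, for each row $\beta$ of the block $x^{k+1}$, how the cut is made there. Fix $k$ and write $a=a_k$, $p=p_k$, $\eta=\eta_k$, $L=L_k$. Let $W_\beta$, $\beta\in[d_{k+1}]$, be independent with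
$$\mathbb P(W_\beta=2^r)=\frac{2^{-r}}L\quad(r=1,\dots,L),\qquad W_\beta=0\ \text{otherwise},$$
and define $S_k$ by
$$(S_kx)^j=0\ (j\le k),\qquad(S_kx)^{k+1}_{\beta\cdot}=W_\beta x^{k+1}_{\beta\cdot},\qquad(S_kx)^j=x^j\ (j\ge k+2),\qquad T_k=I-S_k .$$
If all $W_\beta$ were $1$, $T_k$ would be $P_k$; if all were $0$, it would be $P_{k+1}$. $T_k$ depends only on $x^1,\dots,x^{k+1}$ and has range in $X_{k+1}$, so $T_k\in F(X)$; it takes finitely many values; and $S_k=0$, so $T_k=I$, on $X_k$. The law of $W_\beta$ gives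
$$\mathbb EW_\beta=1,\quad\mathbb EW_\beta^p=\frac1L\sum_{r=1}^L2^{r\eta}\le2^{L\eta}\le2,\quad\mathbb P(W_\beta>s)\le\frac2{sL}\ (s>0),\quad0\le W_\beta\le2^L. \tag{8}$$
For the third: if $2^{r_0}$ is the least of the values $2,4,\dots,2^L$ exceeding $s$, the probability is at most $\frac1L\cdot2\cdot2^{-r_0}<\frac2{sL}$; if there is none it is $0$.

Two tests show the mechanism. *One large row:* for $x=z^k_{\beta g}/a_k$ only the row $\beta$ of $x^{k+1}$ is nonzero, with $\|b^k_\beta(x)\|_\infty=1/a$. The plain cut gives $\|f_k((I-P_k)x)\|_\infty=1/a$; but $W_\beta=0$ with probability at least $1-1/L$, and then $f_k(S_kx)=0$. *Many small rows:* for $x=z^{k+1}_{\gamma g'}/a_{k+1}$ only column $\gamma$ of $x^{k+1}$ is nonzero, $x^{k+1}_{\beta\gamma}=-A_{k+1}(g',\beta)/(a_kd_{k+1}a_{k+1})$. Since $f_{k+1}(x)_\gamma(g')=0$,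
$$f_{k+1}(S_kx)_\gamma(g')=a_k\sum_\beta A_{k+1}(g',\beta)(W_\beta-1)x^{k+1}_{\beta\gamma}=-\frac1{a_{k+1}}\cdot\frac1{d_{k+1}}\sum_\beta(W_\beta-1).$$
With all $W_\beta=0$ this is $1/a_{k+1}$, which is unbounded. With our $W_\beta$ it has mean $0$ and standard deviation at most $a_{k+1}^{-1}\big(2^{L+1}/(Ld_{k+1})\big)^{1/2}$, as $\mathbb EW_\beta^2=\frac1L\sum_r2^r\le2^{L+1}/L$. Because $L\le1/\eta_k\le1/\theta_k=\ell_{k+1}/\ln(1/a_{k+1})$, we have $2^L\le d_{k+1}^{\ln2/\ln(1/a_{k+1})}$ with exponent tending to $0$, while $1/a_{k+1}\le\ell_{k+1}$; so the deviation tends to $0$. So $W_\beta$ should vanish most of the time *and* have mean $1$; the dyadic law does both without too large values. The next lemma says that these two effects suffice for every $x$.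

**Lemma 6.** Put $\omega_k=32(\ln\ell_k)^{-2}+16\exp(4\ell_{k+1}-2^{L_k}/4)$. Then $\omega_k\to0$, and for every $x\in X$ and $t\ge6$,
$$\mathbb P(\|S_kx\|>t\|x\|)\le\omega_k+\frac{66}t .$$

*Proof.* First, $\omega_k\to0$ because $2^{L_k}\ge2^{\ell_{k+1}/(2\ln\ell_{k+1})}$ grows faster than any power of $\ell_{k+1}$. The claim is trivial for $x=0$, so by homogeneity let $\|x\|=1$. Put $b_\beta=b^k_\beta(x)$ and $c_\beta=\|b_\beta\|_\infty$.

**Step 1: which seminorms change.** From $h_k(x)\le1$ and from (3),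
$$\sum_\beta c_\beta^p\le a^{-p},\qquad|x^{k+1}_{\beta\gamma}|=\Big|\frac1{M_k}\sum_gC_k(g,\gamma)b_\beta(g)\Big|\le c_\beta. \tag{9}$$
We have $f_j(S_kx)=0$, $h_j(S_kx)=0$ for $j\le k-1$; $f_j(S_kx)=f_j(x)$ for $j\ge k+2$; $h_j(S_kx)=h_j(x)$ for $j\ge k+1$. The remaining three are
$$f_k(S_kx)_\beta=W_\beta b_\beta,\qquad h_k(S_kx)^p=a^p\sum_\beta W_\beta^pc_\beta^p,$$
$$f_{k+1}(S_kx)_\gamma(g')=f_{k+1}(x)_\gamma(g')+Y_{\gamma g'},\qquad Y_{\gamma g'}=a\sum_\beta A_{k+1}(g',\beta)(W_\beta-1)x^{k+1}_{\beta\gamma},$$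
the last because $\rho_{k+1}=a_k=a$.

**Step 2: $\|f_k(S_kx)\|_\infty\le1$ with high probability.** This uses that $W_\beta$ is rarely nonzero. If $c_\beta\le2^{-L}$, then $W_\beta c_\beta\le1$ always. If $c_\beta>2^{-L}$, then $c_\beta=c_\beta^pc_\beta^{-\eta}\le2^{L\eta}c_\beta^p\le2c_\beta^p$. By (8) with $s=1/c_\beta$ and by (9),
$$\mathbb P\big(\max_\beta W_\beta c_\beta>1\big)\le\sum_{c_\beta>2^{-L}}\frac{2c_\beta}L\le\frac{4a^{-p}}L=\frac{4a^{-\eta}}{aL}\le\frac8{aL}\le\frac{16\,\ell_k\ln\ell_{k+1}}{(\ln\ell_k)^3\,\ell_{k+1}}\le\frac{32}{(\ln\ell_k)^2}.$$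
In the last step $\ell_k\le\ell_{k+1}\le3\ell_k$, hence $\ln\ell_{k+1}\le2\ln\ell_k$.

**Step 3: $h_k(S_kx)\le t$ with high probability.** By (8) and (9), $\mathbb Eh_k(S_kx)^p\le2a^p\sum c_\beta^p\le2$. So $\mathbb P(h_k(S_kx)>t)\le2/t^p\le2/t$.

**Step 4: the rows that are not tiny contribute little to $Y$.** Let $B=\{\beta:c_\beta>2^{-3L}\}$ and split $Y_{\gamma g'}=Y'_{\gamma g'}+Z_{\gamma g'}$, where $Y'$ is the sum over $\beta\in B$. Uniformly in $\gamma,g'$, $|Y'_{\gamma g'}|\le a\sum_B(W_\beta+1)c_\beta$. On $B$ we have $c_\beta\le2^{3L\eta}c_\beta^p\le8c_\beta^p$, so the right side has expectation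
$$2a\sum_Bc_\beta\le16a\sum_\beta c_\beta^p\le16a^{1-p}=16a^{-\eta}\le32 .$$
Hence $\mathbb P(\max|Y'_{\gamma g'}|>t-3)\le32/(t-3)\le64/t$, since $t-3\ge t/2$. There was no union bound here: one random variable dominates all pairs.

**Step 5: the tiny rows average out.** This uses $\mathbb EW_\beta=1$: $Z_{\gamma g'}$ is a sum of independent mean-zero terms. The real and imaginary parts of its $\beta$-th term lie in intervals of length $\le a2^Lc_\beta$. For $\beta\notin B$, $c_\beta^2=c_\beta^{2-p}c_\beta^p\le2^{-3L(2-p)}c_\beta^p$, so with $2-p=1-\eta$ and (9)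
$$\sum_{\beta\notin B}a^22^{2L}c_\beta^2\le a^22^{2L}2^{-3L(2-p)}a^{-p}=a^{2-p}2^{-L+3L\eta}\le8\cdot2^{-L}.$$
If $|Z_{\gamma g'}|>2$, then the real or the imaginary part exceeds $1$ in modulus. By Hoeffding, $\mathbb P(|Z_{\gamma g'}|>2)\le4\exp(-2/(8\cdot2^{-L}))=4\exp(-2^L/4)$. The number of pairs $(\gamma,g')$ is $d_{k+2}M_{k+1}\le(2d_{k+1}^2)(2d_{k+1}^2)=4e^{4\ell_{k+1}}$. Therefore
$$\mathbb P(\max|Z_{\gamma g'}|>2)\le16\exp(4\ell_{k+1}-2^{L_k}/4).$$

**Step 6: conclusion.** Outside the exceptional events of Steps 2–5, $\|S_kx\|\le\max\{1,\ t,\ 1+2+(t-3)\}=t$. Their total probability is at most $\omega_k+\frac2t+\frac{64}t$. $\square$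

Note how tight Step 2 is. We need $a_kL_k\to\infty$, where $L_k$ has size at least of order $\ell_k/\ln\ell_k$, and we need $\sum a_k<\infty$ for the trace. The value $a_k=(\ln\ell_k)^3/\ell_k$ meets both demands.

## 9. From the tail estimate to the stochastic AP

**Completion of the proof of Theorem 1.** Let $\mu$ be a Radon probability on $X$ and $\delta\in(0,1)$. We look for one realization of some $T_k$ that is good for most $x$.

**Step 1: choice of $t$ and $k$.** Choose $t\ge6$ with $66/t<\delta/8$. As $\operatorname{dist}(x,X_k)\downarrow0$ for every $x\in X$, we can choose $k$ with $\omega_k<\delta/8$ and $\mu(\operatorname{dist}(x,X_k)\ge\delta/t)<\delta/4$.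

**Step 2: each typical $x$ is good for most realizations.** Let $\operatorname{dist}(x,X_k)<\delta/t$ and pick $y\in X_k$ with $\|x-y\|<\delta/t$. Since $S_ky=0$, $S_kx=S_k(x-y)$. If $x=y$, this is $0$. If $x\ne y$, then $t\|x-y\|<\delta$ and by Lemma 6
$$\mathbb P(\|S_kx\|>\delta)\le\mathbb P(\|S_k(x-y)\|>t\|x-y\|)\le\omega_k+\frac{66}t\le\frac\delta4 .$$

**Step 3: some realization is good for most $x$.** By Fubini (over the finitely many realizations of $S_k$), $\mathbb E\,\mu(\|S_kx\|>\delta)\le\frac\delta4+\frac\delta4=\frac\delta2$. So some realization has $\mu(\|x-T_kx\|>\delta)=\mu(\|S_kx\|>\delta)\le\delta/2<\delta$.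

By Lemma 1, $X$ has the $\mu$-stochastic AP. As $\mu$ was arbitrary, $X$ has the SAP. By Section 7 it fails the AP, AP $\Rightarrow$ SAP was shown in Section 1, and the statement on the random operators is Lemma 6. This proves Theorem 1, and the conjecture is false. $\blacksquare$

## 10. The logarithm in Theorem 2 is nearly sharp

The space $X$ also shows how much of Theorem 2 could survive with a weaker summability condition.

**Theorem 3.** For the $X$ of Theorem 1 there are $x_j,x_j^*$ of norm $\le1$ and small $\lambda_j>0$ with $\sum_j\lambda_j\,\varphi(1/\lambda_j)<\infty$, $\varphi(s)=\ln s/(\ln\ln s)^5$, such that $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x$ but $\sum_j\lambda_jx_j^*(x_j)=1$.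

So in Theorem 2 the function $\ln$ cannot be replaced by $\ln/(\ln\ln)^5$. It is consistent with Theorem 2 that for these tensors $\sum\lambda_j\ln\frac1{\lambda_j}=\infty$; indeed $a_k\ln(N_k/a_k)\ge a_k\ell_k=(\ln\ell_k)^3\to\infty$.

*Proof.* Use (7).

**Step 1: the coefficients.** The finite part $\tau_1$ is a finite sum of terms $\lambda x^*(Tx)$ with $\|x\|,\|x^*\|\le1$, and each can be split into finitely many equal terms with arbitrarily small coefficients. The other coefficients are $\lambda=a_k/N_k$, repeated $N_k$ times; they are at most $1/d_{k+1}\le1/D\le e^{-e^3}$, so $\ln\ln(1/\lambda)\ge3$ and $\varphi(1/\lambda)$ makes sense. (Should one want all $\lambda_j$ below a prescribed bound, only finitely many coefficients exceed it, and these can be split too.) Splitting finitely many terms does not affect convergence.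

**Step 2: the sum.** The coefficients $a_k/N_k$ contribute $\sum_ka_k\varphi(N_k/a_k)$. Since $d_{k+1}\le N_k=d_{k+1}M_k\le2d_{k+1}^3$ and $1\le1/a_k\le\ell_k$,
$$\ell_k\le\ln(N_k/a_k)\le\ln2+3\ell_{k+1}+\ln\ell_k\le5\ell_{k+1}\le15\ell_k .$$
So $\varphi(N_k/a_k)\le15\ell_k/(\ln\ell_k)^5$, and by (2)
$$\sum_ka_k\varphi(N_k/a_k)\le15\sum_k(\ln\ell_k)^{-2}\le375\sum_kk^{-2}<\infty .$$

**Step 3: the two traces.** $\sum_j\lambda_jx_j^*(x_j)=\tau(I)=1$. For all $u^*\in X^*$ and $x\in X$, $u^*\big(\sum_j\lambda_jx_j^*(x)x_j\big)=\tau(u^*\otimes x)=0$; hence $\sum_j\lambda_jx_j^*(x)x_j=0$ for all $x$. $\square$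

## 11. The stochastic AP as randomized approximation on compact sets

In Section 9 the SAP came from random finite-rank operators that are good at every fixed point with high probability. A minimax argument shows that the SAP always arises in this way.

**Theorem 4.** $X$ has the SAP iff for every compact $K\subset X$ and $\varepsilon>0$ there is a finitely supported probability $\nu$ on $F(X)$ with $\nu\{T:\|Tx-x\|>\varepsilon\}\le\varepsilon$ for every $x\in K$.

*Proof.*

**Step 1: from random operators to the SAP.** Given $\mu$ and $\delta>0$, take a compact $K$ with $\mu(K)>1-\delta/4$, and $\nu$ for $K$ and $\varepsilon=\delta/4$. By Fubini, the $\nu$-average of $\mu\{x\in K:\|Tx-x\|>\delta\}$ is at most $\delta/4$. So some $T$ in the support of $\nu$ has $\mu(\|Tx-x\|>\delta)\le\delta/2<\delta$. Apply Lemma 1.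

**Step 2: the converse, reduced to a convex combination.** Let $X$ have the SAP; we may take $K\ne\emptyset$ and $\varepsilon<1$. For $T\in F(X)$ put $G_T(x)=\min(1,\|Tx-x\|)$, a function in the real space $C(K)$. Suppose some convex combination $\sum_it_iG_{T_i}$ is $<\varepsilon^2$ everywhere on $K$. Then $\nu=\sum t_i\delta_{T_i}$ works: by Markov, $\nu\{T:G_T(x)>\varepsilon\}\le\varepsilon$ for each $x\in K$, and $G_T(x)>\varepsilon$ iff $\|Tx-x\|>\varepsilon$, because $\varepsilon<1$.

**Step 3: otherwise, separation produces a bad measure.** If there is no such combination, the convex set $\operatorname{conv}\{G_T:T\in F(X)\}$ is disjoint from the open convex set $U=\{g\in C(K):g<\varepsilon^2\}$. By Hahn–Banach and the Riesz representation theorem there are a nonzero real measure $m$ on $K$ and $r\in\mathbb R$ with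
$$\int g\,dm\le r\le\int G_T\,dm\qquad(g\in U,\ T\in F(X)).$$
For $f\ge0$ in $C(K)$, $g\in U$ and $s>0$ we have $g-sf\in U$, so $\int g\,dm-s\int f\,dm\le r$ for all $s>0$; this forces $\int f\,dm\ge0$. So $m\ge0$, and we normalize $m$ to a probability (rescaling $r$). Letting $g$ increase to the constant $\varepsilon^2$ gives $\int G_T\,dm\ge\varepsilon^2$ for all $T\in F(X)$.

**Step 4: the contradiction.** Viewed on $X$, $m$ is a Radon probability. By the SAP there are $T_n\in F(X)$ with $T_nx\to x$ for $m$-almost every $x$. Then $G_{T_n}\to0$ $m$-a.e., and $0\le G_{T_n}\le1$, so $\int G_{T_n}\,dm\to0$ by bounded convergence. This contradicts $\int G_{T_n}\,dm\ge\varepsilon^2$. $\square$
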